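# Dirichlet improvable vectors in dimension at least three

## 1. How much larger than the singular vectors?

Dirichlet's theorem says that for every $\theta\in\mathbb R^d$ and every real $T>1$ there are $p\in\mathbb Z^d$ and an integer $q$ with $0<q<T$ and $\max_i|q\theta_i-p_i|\le T^{-1/d}$. For which $\theta$ can the constant $1$ on the right be replaced by a small $\varepsilon$, for all large $T$? And how large is the set of such $\theta$?

**Definition.** Let $d\ge1$ and $\varepsilon>0$. A vector $\theta\in\mathbb R^d$ is *$\varepsilon$-Dirichlet improvable* if there is $T_0$ such that for every $T>T_0$ the system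
$$\max_{1\le i\le d}|q\theta_i-p_i|<\frac{\varepsilon}{T^{1/d}},\qquad 0<q<T \tag{1.1}$$
has a solution $(p,q)\in\mathbb Z^d\times\mathbb Z$. The set of these vectors is $\mathrm{DI}_\varepsilon(d)$. A vector is *singular* if it lies in $\mathrm{DI}_\varepsilon(d)$ for every $\varepsilon>0$; the set of singular vectors is $\mathrm{Sing}(d)$.

For example, a rational vector $\theta=a/b$ is singular: for $T>b$ take $q=b$, $p=a$.

Write $\mathrm{Hdim}$ for Hausdorff dimension. The question comes from "Hausdorff Dimension of Singular Vectors", and we may use three known results.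

* (a) For $d\ge2$, $\mathrm{Hdim}\,\mathrm{Sing}(d)=\frac{d^2}{d+1}$.
* (b) For $d\ge2$ and real $t>d$ there is a constant $C$ such that, for all sufficiently small $\varepsilon>0$,
$$\frac{d^2}{d+1}+\varepsilon^t\le\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)\le\frac{d^2}{d+1}+C\varepsilon^{d/2}.$$
* (c) For $d=2$, $\displaystyle\lim_{\varepsilon\to0^+}\frac{\log(\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(2)-\frac43)}{\log\varepsilon}=1$.

Put $g(\varepsilon)=\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)-\frac{d^2}{d+1}$. The conjecture to be decided is that for every $d\ge3$ the limit of $\log g(\varepsilon)/\log\varepsilon$ as $\varepsilon\to0^+$ exists and lies in $[d-1,d]$. It is true, and the limit is $d$.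

Half of this is immediate. Since $\varepsilon^t\le g(\varepsilon)$ and $\log\varepsilon<0$, (b) gives $\log g(\varepsilon)/\log\varepsilon\le t$ for each $t>d$ and small $\varepsilon$. What is missing is an upper bound for the dimension: (b) has excess $\varepsilon^{d/2}$, and we want $\varepsilon^d$ up to a logarithm. We begin with a class of vectors for which the excess $\varepsilon^d$ comes out of a one-page count, prove that case, and then ask what goes wrong for the others.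

**Conventions.** The symbols $\ll,\gg,\asymp$ and the constants $c,C>0$ depend only on $d$, never on $\varepsilon,\tau,\theta$ or a lattice. $\|\cdot\|$ is the max norm and $|\cdot|$ the Euclidean norm, $\log^+x=\max(0,\log x)$, and
$$X=\varepsilon^{-d},$$
assumed large in terms of $d$, in particular $\log X\ge1$. A parameter $\tau\in(0,1]$ will measure the excess. "Dyadic" sums run over powers of $2$. Sections 2 and 3 allow $d\ge2$; from Section 4 on, $d\ge3$.

## 2. Best approximations and quotient lattices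

### 2.1. Textbook facts on lattices

Let $\Lambda$ be a lattice of rank $n$ in a Euclidean space of dimension $n$, with successive minima $\lambda_1\le\dots\le\lambda_n$ and dual $\Lambda^*$. Implied constants depend on $n$.

* **(S1)** $\mathrm{covol}\,\Lambda\asymp\prod\lambda_i$ (Minkowski's second theorem), and $\mathrm{covol}\,\Lambda\le\prod|x_i|$ for independent $x_1,\dots,x_n\in\Lambda$ (Hadamard).
* **(S2)** There is a basis $(b_i)$ of $\Lambda$ with $|b_i|\ll\lambda_i$: from independent $a_i$ with $|a_i|=\lambda_i$ one gets, by the standard construction, a basis with $b_i\in\mathrm{span}(a_1,\dots,a_i)$ and $|b_i|\le\max(|a_i|,\frac12\sum_{j\le i}|a_j|)$. If $x=\sum x_ib_i$, Cramer's rule and Hadamard give $|x_i|\,\mathrm{covol}\,\Lambda\le|x|\prod_{j\ne i}|b_j|$, so $|x_i|\ll|x|/\lambda_i$ by (S1). Hence $\#\{x\in\Lambda:|x|\le R\}\ll\prod(1+R/\lambda_i)$. Rounding coordinates in this basis shows that the covering radius is $\ll\lambda_n$.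
* **(S3)** $\lambda_i(\Lambda^*)\,\lambda_{n+1-i}(\Lambda)\ge1$. Indeed, among $i$ independent dual vectors and $n+1-i$ independent lattice vectors some pair is not orthogonal; its inner product is a nonzero integer.
* **(S4)** Let $\Gamma\subset\Lambda$ be primitive of rank $n-1$. Then $\Lambda$ lies in layers parallel to $\Gamma$, at consecutive distance $L=\mathrm{covol}\,\Lambda/\mathrm{covol}\,\Gamma$. So $|x|\ge L$ for $x\in\Lambda\setminus\Gamma$, and $\lambda_n(\Lambda)\ge L$. If $\lambda_{n-1}(\Gamma)\ll L$, then also $\lambda_n(\Lambda)\ll L$, because by (S2) for $\Gamma$ the first layer contains a point of norm $\le L+O(\lambda_{n-1}(\Gamma))$. Such $\Gamma$ correspond bijectively to pairs $\pm\xi$ of primitive vectors of $\Lambda^*$ via $\Gamma=\Lambda\cap\xi^\perp$, and $|\xi|=1/L$.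

### 2.2. Best approximations

The $\theta$ with $1,\theta_1,\dots,\theta_d$ linearly dependent over $\mathbb Q$ lie in countably many hyperplanes and form a set of dimension $d-1<\frac{d^2}{d+1}$. We discard them. For any other $\theta$ put $q_0=1$,
$$q_{n+1}=\min\{q>q_n:\ \mathrm{dist}(q\theta,\mathbb Z^d)<\mathrm{dist}(q_n\theta,\mathbb Z^d)\}$$
(distance in the max norm), $r_n=\mathrm{dist}(q_n\theta,\mathbb Z^d)=\|q_n\theta-p_n\|$ with a fixed rule for choosing $p_n$, and $v_n=(p_n,q_n)\in\mathbb Z^{d+1}$. All $r_n$ are positive, and by Dirichlet's theorem the sequence never stops, with $0<r_{n+1}<r_n\le\frac12$, $r_n\to0$, $q_n\to\infty$. By construction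
$$0<q<q_{n+1},\ p\in\mathbb Z^d\quad\Longrightarrow\quad\|q\theta-p\|\ge r_n. \tag{2.1}$$
For instance, with $d=1$ and $\theta=(\sqrt5-1)/2$, the distances for $q=1,2,3,4,5$ are about $0.382,\,0.236,\,0.146,\,0.472,\,0.090$, so the first $q_n$ are $1,2,3,5$.

*$v_n$ is primitive.* If $v_n=kv'$ with $k\ge2$, then $v'=(p',q')$ has $0<q'<q_n$ and $\|q'\theta-p'\|=r_n/k<r_n$, against (2.1).

*What improvability says.* If $\theta\in\mathrm{DI}_\varepsilon(d)$, take $T=q_{n+1}$ in (1.1). The solution has $0<q<q_{n+1}$, so (2.1) gives, for all large $n$,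
$$r_n^d\,q_{n+1}<\varepsilon^d. \tag{2.2}$$

*No trapping.* No rational hyperplane $\{a\cdot x+a_0y=0\}$ of $\mathbb R^{d+1}$ contains $v_n$ for all large $n$. Otherwise $q_n(a\cdot\theta+a_0)=a\cdot(q_n\theta-p_n)\to0$, so $a\cdot\theta+a_0=0$, and $\theta$ was discarded.

*The case $d=1$ by hand.* Here $v_n,v_{n+1}$ are independent integer vectors in the plane, so
$$1\le|p_nq_{n+1}-p_{n+1}q_n|=\bigl|(p_n-q_n\theta)q_{n+1}-(p_{n+1}-q_{n+1}\theta)q_n\bigr|\le r_nq_{n+1}+r_{n+1}q_n<2r_nq_{n+1}.$$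
So (2.2) fails for $\varepsilon\le\frac12$, and $\mathrm{DI}_\varepsilon(1)=\mathbb Q$. For $d\ge2$ two consecutive $v_n$ do not fill the space, and the freedom that remains is seen by dividing out one of them.

**Definition.** For primitive $w\in\mathbb Z^{d+1}$ let $D_w$ be the set of non-discarded $\theta$ such that $w=v_n(\theta)$ for some $n\ge1$ and (2.2) holds for all indices $k\ge n-1$. A *chain from $w$* is the sequence $v_n=w,v_{n+1},\dots$ of some $\theta\in D_w$.

Up to discarded points $\mathrm{DI}_\varepsilon(d)\subset\bigcup_wD_w$, a countable union. If $\theta\in D_w$, $w=v_n$ and $l\ge n$, then $\theta\in D_{v_l}$. For $u=v_l$ in a chain write $q_u=q_l$, $r_u=r_l$ (this depends on $\theta$), $u^+=v_{l+1}$, $u^-=v_{l-1}$.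

### 2.3. Quotient lattices

Write points of $\mathbb R^{d+1}$ as $h=(x_h,y_h)$ with $x_h\in\mathbb R^d$. For primitive $u=(p_u,q_u)$ with $q_u>0$ let
$$\pi_u(h)=x_h-y_h\frac{p_u}{q_u},\qquad\Lambda_u=\pi_u(\mathbb Z^{d+1})\subset\mathbb R^d .$$
The kernel of $\pi_u$ on $\mathbb Z^{d+1}$ is $\mathbb Zu$. The shear $h\mapsto(\pi_u(h),y_h)$ has determinant $1$ and sends $u$ to $(0,q_u)$, so $\mathrm{covol}\,\Lambda_u=1/q_u$. Example: for $d=2$, $u=(1,0,2)$ we get $\pi_u(h)=(x_1-\frac y2,x_2)$ and $\Lambda_u=\frac12\mathbb Z\times\mathbb Z$.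

We normalize: $c_u=q_u^{1/d}/\varepsilon$, $\tilde\pi_u=c_u\pi_u$, $\tilde\Lambda_u=c_u\Lambda_u$, so that $\mathrm{covol}\,\tilde\Lambda_u=X$, and $m_i(u)=\lambda_i(\tilde\Lambda_u)$. Direct computation gives
$$\pi_u(h)=(x_h-y_h\theta)-\tfrac{y_h}{q_u}(p_u-q_u\theta),\qquad\pi_u(h)=\pi_w(h)-\tfrac{y_h}{q_u}\pi_w(u),\qquad|\pi_w(u)|=\tfrac{q_u}{q_w}|\pi_u(w)|. \tag{2.3}$$

**(F1)** *Let $u=v_l$ be in a chain from $w=v_n$ (so $l\ge n\ge1$). Then*
$$\tfrac12r_{u^-}\le\lambda_1(\Lambda_u)\le|\pi_u(u^-)|\le2\sqrt d\,r_{u^-},\qquad m_1(u)\le C_0:=2\sqrt d,\qquad c_ur_u<(q_u/q_{u^+})^{1/d}<1 .$$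

*Proof.* Given $\pi_u(z)\ne0$, choose the lift $z$ with $|y_z|\le q_u/2$. If $y_z=0$, then $\|\pi_u(z)\|=\|x_z\|\ge1\ge r_{u^-}$. Otherwise $\|x_z-y_z\theta\|\ge r_{u^-}$ by (2.1), and the first identity in (2.3) gives $\|\pi_u(z)\|\ge r_{u^-}-\frac12r_u\ge\frac12r_{u^-}$. For the upper bound, $\pi_u(u^-)\ne0$ and $\|\pi_u(u^-)\|\le r_{u^-}+r_u\le2r_{u^-}$. Next, (2.2) at index $l-1\ge n-1$ reads $c_ur_{u^-}<1$, whence $m_1(u)\le2\sqrt d$. The last claim is (2.2) at index $l$. $\square$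

So improvability forces a short vector in a lattice of huge covolume $X$. In particular $m_1\le C_0$, while $m_d(u)\gg X^{1/d}\gg1$.

## 3. Transversal vectors: excess $O(\varepsilon^d)$

**Definition.** For each primitive $w$ with $q_w>0$ fix independent $a_1,\dots,a_d\in\tilde\Lambda_w$ with $|a_i|=m_i(w)$. Let $H_w\subset\mathbb R^{d+1}$ be the rational hyperplane through the origin spanned by $w$ and lifts of $a_1,\dots,a_{d-1}$. Call a non-discarded $\theta\in\mathrm{DI}_\varepsilon(d)$ *transversal* if $v_{n+1}\notin H_{v_n}$ for all large $n$.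

Let $\Gamma_w=\tilde\pi_w(H_w\cap\mathbb Z^{d+1})$. As $w\in H_w$, an integer point $h$ lies in $H_w$ if and only if $\tilde\pi_w(h)\in\mathrm{span}(a_1,\dots,a_{d-1})$; so $\Gamma_w=\tilde\Lambda_w\cap\mathrm{span}(a_1,\dots,a_{d-1})$ is primitive of rank $d-1$. Since $a_1,\dots,a_{d-1}\in\Gamma_w\subset\tilde\Lambda_w$, we have $\lambda_i(\Gamma_w)=m_i(w)$ for $i\le d-1$, and (S1) gives
$$\mathrm{covol}\,\Gamma_w\asymp m_1(w)\cdots m_{d-1}(w),\qquad X/\mathrm{covol}\,\Gamma_w\asymp m_d(w). \tag{3.1}$$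

*Example.* Let $d=3$, $w=(1,0,0,N)$. Then $\Lambda_w=\frac1N\mathbb Z\times\mathbb Z\times\mathbb Z$, $c_w=N^{1/3}/\varepsilon$, so for $N\geq 2$ we have $m_1=N^{-2/3}/\varepsilon$, $m_2=m_3=N^{1/3}/\varepsilon$, with product $\varepsilon^{-3}=X$. A vector of length $m_1$ lifts to the last coordinate vector, and choosing $a_2$ along the second axis gives $H_w=\{x_3=0\}$.

The passage from a sum over chains to a dimension will be used twice, so we isolate it.

**Lemma 3.1.** *Let $\tau\in(0,1]$ and $\varepsilon<1$. Let $\mathcal W$ be a set of primitive vectors $w$, each with a set $E_w\subset D_w$, a number $\Phi(w)\ge c_1>0$ and a set $\mathcal C(w)\subset\mathcal W$ of children with $q_{w'}>q_w$, such that every $\theta\in E_w$ lies in $E_{w'}$ for some $w'\in\mathcal C(w)$. If*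
$$\sum_{w'\in\mathcal C(w)}(q_{w'}/q_w)^{-d-\tau}\,\Phi(w')\le\tfrac12\Phi(w)\qquad(w\in\mathcal W),$$
*then $\mathrm{Hdim}\,E_w\le\frac d{d+1}(d+\tau)$ for every $w\in\mathcal W$.*

*Proof.* Start from $w_0$ and iterate: the descendants of generation $k$ satisfy $\sum q_w^{-d-\tau}\Phi(w)\le2^{-k}q_{w_0}^{-d-\tau}\Phi(w_0)$. Each $\theta\in E_{w_0}$ lies in $E_w\subset D_w$ for some $w$ of generation $k$. By (2.2), $r_w<\varepsilon q_w^{-1/d}$, so $\theta$ lies in the max-norm ball of center $p_w/q_w$ and radius $r_w/q_w<\varepsilon q_w^{-1-1/d}$. Since $q_w\ge k$, for fixed $\varepsilon$ the radii tend to $0$ uniformly as $k\to\infty$. With $\varsigma=\frac d{d+1}(d+\tau)$ we have $(q_w^{-1-1/d})^\varsigma=q_w^{-d-\tau}\le c_1^{-1}q_w^{-d-\tau}\Phi(w)$. Hence the sum of the $\varsigma$-th powers of the diameters is $O(2^{-k})$ for fixed $w_0$, and the $\varsigma$-dimensional Hausdorff measure of $E_{w_0}$ is $0$. $\square$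

**One step of a chain.** Let $u$ be in a chain, $w=u^+$, $\alpha=\tilde\pi_u(w)$, $\kappa=q_w/q_u>1$. By (F1) for $w$, whose predecessor is $u$, we have $m_1(w)\asymp|\tilde\pi_w(u)|$. By the last identity in (2.3) and $c_w=\kappa^{1/d}c_u$,
$$m_1(w)\asymp|\tilde\pi_w(u)|=\kappa^{-(d-1)/d}|\alpha|,\qquad\text{so}\qquad\kappa\gg\kappa_0:=|\alpha|^{d/(d-1)} \tag{3.2}$$
because $m_1(w)\le C_0$. Given $u$ and $\alpha$, the lifts of $\alpha$ differ by multiples of $u$. So $w$ is determined by $\kappa$, and the possible values of $\kappa$ differ by integers.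

**Proposition 3.2.** *Let $d\ge2$. For $\varepsilon$ small in terms of $d$, the transversal vectors of $\mathrm{DI}_\varepsilon(d)$ form a set of Hausdorff dimension at most $\frac{d^2}{d+1}+C\varepsilon^d$.*

*Proof.* Let $E_u$ be the set of $\theta\in D_u$ with $u=v_n$ and $v_{l+1}\notin H_{v_l}$ for all $l\ge n$; every transversal $\theta$ lies in some $E_u$. Let $\mathcal W=\{u:E_u\ne\emptyset\}$, let $\mathcal C(u)$ be the set of all $u^+$ for $\theta\in E_u$, and $\Phi=1$. For $w\in\mathcal C(u)$ we have $\alpha\in\tilde\Lambda_u\setminus\Gamma_u$, so by (S4) and (3.1)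
$$|\alpha|\ge X/\mathrm{covol}\,\Gamma_u\gg m_d(u)\gg X^{1/d}\gg1 .$$
Fix $\alpha$ and sort $\kappa$ into intervals $[2^j\kappa_0,2^{j+1}\kappa_0)$. By (3.2) only integers $j\ge-C$ occur, and since $2^j\kappa_0\gg1$ there are $\ll2^j\kappa_0$ values in each. Therefore
$$\sum_{w\in\mathcal C(u)}\kappa^{-d-\tau}\ll\sum_\alpha\sum_{j\ge-C}(2^j\kappa_0)^{1-d-\tau}\ll\sum_\alpha\kappa_0^{1-d-\tau}=\sum_\alpha|\alpha|^{-d-\frac d{d-1}\tau}\ll\sum_\alpha|\alpha|^{-d-\tau},$$
the last step because $|\alpha|\gg1$ and $\tau\le1$. Now sort $\alpha$ by $|\alpha|\in[R,2R)$, $R$ dyadic. Only $R\gg m_d(u)$ occurs, so each factor in (S2) satisfies $1+2R/m_i\ll R/m_i$, and there are $\ll R^d/X$ such $\alpha$. The sum is $\ll\frac1X\sum_{R\gg1}R^{-\tau}\ll\frac1{X\tau}$. Take $\tau=A/X$ with $A=A(d)$ large: the sum is $\le C/A\le\frac12$, and $\tau\le1$ for $X$ large. Lemma 3.1 gives dimension $\le\frac d{d+1}(d+\frac AX)$ for each of the countably many $E_u$. $\square$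

The factor $1/X$ came from one place: the next vector lies off $\Gamma_u$, so $|\alpha|\gg m_d(u)$, and at that range all of $\tilde\Lambda_u$ looks like a set of density $1/X$.

## 4. Staying in the hyperplane: where the exponent $d/2$ comes from

What changes for general $\theta$? The vector $v_{n+1}$ may lie in $H_{v_n}$, and the chain may stay in that hyperplane for many steps. If we repeat the proof of Proposition 3.2 without transversality, $\alpha$ runs over all nonzero vectors of $\tilde\Lambda_u$. The bound $\sum_\alpha|\alpha|^{-d-\tau}$ then contains the shortest vector, of norm $m_1(u)\le C_0$. This single term is at least $C_0^{-d-1}$, so no choice of $\tau$ makes the bound small. The one-step argument stops there. For $d=2$ this is not just a defect of the method: by (c), $\mathrm{DI}_\varepsilon(2)$ has excess $\varepsilon^{1+o(1)}$, while its transversal vectors have excess $O(\varepsilon^2)$.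

The natural repair is to treat a whole stay as one step: from $w$ go directly to the last vector $u$ of the chain before it leaves $H_w$, then to $w'=u^+\notin H_w$. The exit $u\to w'$ is transversal and should cost $1/(X\tau)$ as in Section 3. For the stay, vectors $u\in H_w$ with $q_u\approx2^kq_w$ are points of a lattice of rank $d$ in a box whose volume grows like $2^{kd}$, against a weight $2^{-k(d+\tau)}$. Every dyadic scale contributes equally, and summing over $k$ costs $1/\tau$. Together a stay and an exit cost about $1/(X\tau^2)$, up to logarithms. This is small only for $\tau\gg X^{-1/2}=\varepsilon^{d/2}$: up to logarithms, the upper bound in (b). (Step 7 of Section 7 with $F\le1$ there, and (8.3) below with only its first term, are exactly these two estimates, with $m_1^{-(d-3/2)}$ as weight.)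

The way past this is to notice that the loss $1/\tau$ is rarely paid in full. Put
$$b=\frac{d-1}{d-2}\in(1,2],\qquad\Delta(w)=m_1(w)\cdots m_{d-1}(w).$$
The density of points in $H_w$ is governed by the covolume $\Delta(w)$ of $\Gamma_w$, and a large covolume makes long stays rare. Section 7 will show that the stay costs about $\tau^{-1}\min(1,\Delta(w)^{-b})$, apart from a harmless part. How large is $\Delta(w)$ likely to be? If $m_1\asymp1$, then $X\asymp m_2\cdots m_d\le m_d^{d-1}$, so $\Delta\asymp X/m_d\ll X^{(d-2)/(d-1)}$. At this largest possible size, $\Delta^{-b}\asymp X^{-1}$, so the loss is only $1/(X\tau)$, harmless as soon as $\tau\gg1/X$. Section 8 shows that the *average* over exits is nearly this good. So we build the loss into the weight: a node with small $\Delta$ is charged in advance, when it is entered.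

For $d=2$ there is no such gain: $\Delta=m_1\le C_0$ is never large, and $b$ is undefined. Here is the result for $d\ge3$.

**Theorem 4.1.** *Let $d\ge3$. There are $C,\varepsilon_0>0$ depending only on $d$ such that for $0<\varepsilon<\varepsilon_0$*
$$\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)\le\frac{d^2}{d+1}+C\,\varepsilon^d\log\frac1\varepsilon .$$

**Corollary 4.2.** *For every $d\ge3$,* $\displaystyle\lim_{\varepsilon\to0^+}\frac{\log\left(\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)-\frac{d^2}{d+1}\right)}{\log\varepsilon}=d$. *In particular the conjecture is true, with the limit at the right endpoint of $[d-1,d]$.*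

*Proof of the corollary.* Fix $t>d$. By (b) and Theorem 4.1, $\varepsilon^t\le g(\varepsilon)\le C\varepsilon^d\log(1/\varepsilon)$ for small $\varepsilon$. Take logarithms and divide by $\log\varepsilon<0$:
$$d+\frac{\log(C\log(1/\varepsilon))}{\log\varepsilon}\le\frac{\log g(\varepsilon)}{\log\varepsilon}\le t .$$
Let $\varepsilon\to0$, then $t\downarrow d$. $\square$

## 5. Comparing the quotient lattices along a chain

To jump from $w$ to a much later $u$ we must compare $\tilde\Lambda_w$ with $\tilde\Lambda_u$ and their sublattices. Throughout, $d\ge3$.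

**(F2)** *If $u$ is equal to or later than $w$ in a chain from $w$, then $|\tilde\pi_w(u)|\le2\sqrt d\,\frac{q_u}{q_w}c_wr_w\ll\frac{q_u}{q_w}$. The same holds for any pair of elements of a chain.*

*Proof.* If $u=w$ the left side is $0$. Otherwise, by (2.3), $\|\pi_w(u)\|\le r_u+\frac{q_u}{q_w}r_w\le2\frac{q_u}{q_w}r_w$. By (F1), $c_wr_w<1$. For a pair starting at a later element, use that $\theta$ lies in the corresponding $D$. $\square$

**(F3) How covolumes change.** Let $G\ni u$ be a rational subspace of dimension $k+1$, $G_{\mathbb Z}=G\cap\mathbb Z^{d+1}$ and $G^0=G\cap\{y=0\}$, of dimension $k$. For $h\in G$ the vector $(\pi_u(h),0)=h-\frac{y_h}{q_u}u$ lies in $G^0$; conversely $\pi_u(h)\in G^0$ forces $h\in G$. So $\pi_u(G_{\mathbb Z})=\Lambda_u\cap G^0$ is primitive in $\Lambda_u$. *Its $k$-dimensional covolume is $A_G/q_u$, where $A_G$ does not depend on $u\in G$.* Indeed let $A_G$ be the covolume of the image of $G_{\mathbb Z}$ under $h\mapsto(\pi_u(h),y_h)\in G^0\times\mathbb R$.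 By (2.3) these maps differ by shears for different $u\in G$, so $A_G$ is the same for all $u$; and the image contains the primitive vector $(0,q_u)$.

For $H$ of dimension $d$ and $M\subset H$ of dimension $d-1$, both containing $u$, write $\Gamma_u=\tilde\pi_u(H_{\mathbb Z})$, $\Gamma^M_u=\tilde\pi_u(M_{\mathbb Z})$, $\Delta_M(u)=\mathrm{covol}\,\Gamma^M_u$. Multiplying by $c_u^{d-1}$ and $c_u^{d-2}$ we get
$$\Delta_H(u):=\mathrm{covol}\,\Gamma_u=\varepsilon^{-(d-1)}A_Hq_u^{-1/d},\quad L_H(u):=\frac X{\Delta_H(u)}\propto q_u^{1/d},\quad L_M(u):=\frac{\Delta_H(u)}{\Delta_M(u)}=c_u\frac{A_H}{A_M}\propto q_u^{1/d}. \tag{5.1}$$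
$L_H(u)$ and $L_M(u)$ are the layer distances of $\Gamma_u$ in $\tilde\Lambda_u$ and of $\Gamma^M_u$ in $\Gamma_u$.

**(F4)** *If $w,u\in G$ and $u$ is equal to or later than $w$ in a chain from $w$, then $\lambda_i(\pi_u(G_{\mathbb Z}))\ll\lambda_i(\pi_w(G_{\mathbb Z}))$.*

*Proof.* Let $u\ne w$. Let $b_1,\dots,b_i\in G_{\mathbb Z}$ be lifts, with $|y_{b_j}|\le q_w/2$, of independent vectors realizing the first $i$ minima of $\pi_w(G_{\mathbb Z})$. Using (2.3) for $w$ and for $u$, $\|\pi_u(b_j)\|\le\|\pi_w(b_j)\|+\frac12r_w+\frac12r_u\le\|\pi_w(b_j)\|+r_w$, and $\|\pi_u(w)\|\le2r_w$. By (F1), $r_w\le r_{w^-}\le2\lambda_1(\Lambda_w)\le2\lambda_1(\pi_w(G_{\mathbb Z}))$. So $\pi_u(w),\pi_u(b_1),\dots,\pi_u(b_i)$ all have norm $\ll\lambda_i(\pi_w(G_{\mathbb Z}))$. Since $w,b_1,\dots,b_i$ are independent and $\pi_u$ has a one-dimensional kernel, these images span dimension $\ge i$. $\square$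

**(F5)** *If $u$ is primitive, $q_u=\kappa q_w$ with $\kappa\ge1$, $|\tilde\pi_w(u)|\ll\kappa$ and $m_1(w)\le C_0$, then $m_1(u)\gg\kappa^{-1}m_1(w)^2$.*

*Proof.* If $\pi_w(u)=0$, then $u=w$ and the claim holds since $m_1(w)\ge m_1(w)^2/C_0$. Let $\pi_w(u)\ne0$ and $\pi_u(z)\ne0$.

Suppose $\pi_w(z),\pi_w(u)$ are independent. By (2.3), $|\pi_u(z)|\ge\mathrm{dist}(\pi_w(z),\mathbb R\pi_w(u))$. A rank-2 sublattice of $\Lambda_w$ has covolume $\gg\lambda_1(\Lambda_w)^2$, so this distance is $\gg\lambda_1(\Lambda_w)^2/|\pi_w(u)|$. Multiplying by $c_u=\kappa^{1/d}c_w$, we get $|\tilde\pi_u(z)|\gg\kappa^{1/d}m_1(w)^2/|\tilde\pi_w(u)|\gg\kappa^{-1}m_1(w)^2$.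

Otherwise $z,u,w$ lie in a primitive rank-2 lattice with a basis $(b,w)$. Write $z=ib+lw$, $u=jb+kw$. Then $y_z=iy_b+lq_w$ and $q_u=jy_b+kq_w$, so
$$\pi_u(z)=\Bigl(i-\frac{jy_z}{q_u}\Bigr)\pi_w(b)=\frac{q_w}{q_u}(ik-jl)\,\pi_w(b).$$
The integer $ik-jl$ is nonzero, so $|\pi_u(z)|\ge\lambda_1(\Lambda_w)/\kappa$. Hence $|\tilde\pi_u(z)|\ge\kappa^{1/d-1}m_1(w)\ge\kappa^{-1}m_1(w)^2/C_0$. $\square$

**The flag $M_w\subset H_w$.** With the $a_i$ of Section 3, let $M_w$ be spanned by $w$ and lifts of $a_1,\dots,a_{d-2}$. In the example $w=(1,0,0,N)$, $M_w=\{x_2=x_3=0\}$. As in Section 3, $\lambda_i(\Gamma^M_w)=m_i(w)$ for $i\le d-2$, so with $H=H_w$, $M=M_w$,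
$$\Delta_H(w)\asymp\Delta(w),\qquad L_H(w)\asymp m_d(w),\qquad L_M(w)\asymp m_{d-1}(w). \tag{5.2}$$

*These comparisons persist along the chain.* If $u\in H_w$ is in a chain from $w$, then (F4), (5.2) and (5.1) give
$$\lambda_{d-1}(\Gamma_u)\ll(q_u/q_w)^{1/d}m_{d-1}(w)\ll(q_u/q_w)^{1/d}L_H(w)=L_H(u),$$
so by (S4)
$$\lambda_{d-1}(\Gamma_u)\ll L_H(u)\asymp m_d(u),\qquad m_1(u)\asymp\lambda_1(\Gamma_u), \tag{5.3}$$
the last because vectors of $\tilde\Lambda_u$ off $\Gamma_u$ have norm $\ge L_H(u)\gg\lambda_1(\Gamma_u)$. Likewise, if $e\in M_w$ is in a chain from $w$, then $\lambda_{d-2}(\Gamma^M_e)\ll(q_e/q_w)^{1/d}m_{d-2}(w)\ll L_M(e)$, and (S4) inside $\Gamma_e$ gives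
$$\lambda_{d-2}(\Gamma^M_e)\ll L_M(e),\qquad\lambda_{d-1}(\Gamma_e)\ll L_M(e). \tag{5.4}$$

## 6. Nodes, the potential, and the contraction

For $\theta\in D_w$, $w=v_n$, the **next node** $w'=v_m$ is the first $v_m$, $m>n$, with $v_m\notin H_w$; it exists because chains are not trapped in a rational hyperplane. Its predecessor $u=v_{m-1}$ lies in $H_w$ (possibly $u=w$), and $\theta\in D_{w'}$. Let $U(w)$ be the set of all such $u$, over $\theta\in D_w$, and for $u\in U(w)$ let $W(w,u)$ be the set of corresponding $w'$. Define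
$$\varphi(w)=m_1(w)^{-(d-\frac32)}\bigl[1+\tau^{-1}\min(1,\Delta(w)^{-b})\bigr],\qquad s(u)=\frac{\Delta_{H_w}(u)^{1/(d-1)}}{m_1(u)},\qquad\Psi(u)=1+\log^+s(u),$$
where $s$ and $\Psi$ refer to the current $w$. Since $m_1\le C_0$, $\varphi\gg1$.

The factor in brackets is the prepaid cost of a stay. The power of $m_1$ pays for a distorted lattice at the start of a stay. The quantity $s(u)$ measures how distorted $\Gamma_u$ is; it will appear in the exit estimate, but only through a logarithm.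

**Proposition A (a stay).** $\displaystyle\sum_{u\in U(w)}(q_u/q_w)^{-d-\tau}\,\Psi(u)\ll\log X\cdot\varphi(w).$

**Proposition B (an exit).** *For $u\in U(w)$,* $\displaystyle\sum_{w'\in W(w,u)}(q_{w'}/q_u)^{-d-\tau}\varphi(w')\ll\frac1{X\tau}\Bigl[1+\frac{\log X}{X\tau}\Bigr]\Psi(u).$

**Proof of Theorem 4.1 from A and B.** Take $\tau=A\frac{\log X}X$ with $A=A(d)$ large; $\tau\le1$ for $X$ large. Summing B over $u$ with weight $(q_u/q_w)^{-d-\tau}$ and using A, for every $w$ with $D_w\ne\emptyset$,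
$$\sum_{w'}(q_{w'}/q_w)^{-d-\tau}\varphi(w')\le C\frac{\log X}{X\tau}\Bigl[1+\frac{\log X}{X\tau}\Bigr]\varphi(w)=\frac CA\Bigl(1+\frac1A\Bigr)\varphi(w)\le\tfrac12\varphi(w),$$
the sum being over all possible next nodes. Apply Lemma 3.1 with $E_w=D_w$, $\Phi=\varphi$ and the next nodes as children. It gives $\mathrm{Hdim}\,D_w\le\frac d{d+1}(d+\tau)$ for each of the countably many $w$, so
$$\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)\le\frac{d^2}{d+1}+\frac d{d+1}A\,\varepsilon^d\log(\varepsilon^{-d}).\qquad\square$$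

## 7. Staying in $H_w$: proof of Proposition A

Write $m_i=m_i(w)$, $H=H_w$, $M=M_w$. From $m_1\le C_0$ and $\prod m_i\asymp X$ we get $m_d\gg X^{1/d}\gg1$, $\Delta_H(w)\asymp X/m_d\ll X$ and $m_d\ll Xm_1^{-(d-1)}$. Also $1+\log^+(1/m_1)\ll m_1^{-1/2}$.

**Step 1. Counting chain elements in $M$.** We need this both for $u\in M$ and for the points where chains leave $M$. Consider primitive $u\in M$ in a chain from $w$ (possibly $u=w$) with $\kappa=q_u/q_w\in[2^k,2^{k+1})$, $k\ge0$. By (F2), $\tilde\pi_w(u)\in\Gamma^M_w$ has norm $\ll2^k$. By (S2) there are $\ll\prod_{i\le d-2}(1+2^k/m_i)\ll(2^k/m_1)^{d-2}$ such images, since $2^k/m_1\ge1/C_0$. Lifts of one image differ by multiples of $w$, so each image has $\ll2^k$ lifts in the range. Hence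
$$\#\{u\}\ll2^{k(d-1)}m_1^{-(d-2)}. \tag{7.1}$$

**Step 2. The part $u\in U(w)\cap M$.** This part is cheap because $M$ has one dimension less than $H$. By (F5), which applies by (F2), $m_1(u)\gg\kappa^{-1}m_1^2$. By (5.1), $\Delta_H(u)\le\Delta_H(w)\ll X$. So $s(u)\ll X^{1/(d-1)}\kappa m_1^{-2}$ and $\Psi(u)\ll(\log X+\log\kappa)m_1^{-1/2}$. With (7.1) the contribution is
$$\ll\sum_{k\ge0}2^{-kd}\,2^{k(d-1)}m_1^{-(d-2)}(\log X+k)m_1^{-1/2}\ll\log X\cdot m_1^{-(d-\frac32)} .$$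

**Step 3. The exit point of $M$.** For $u\in U(w)\setminus M$ we find the place where the chain leaves $M$ and bound the approximation quality there by a quantity independent of $\theta$. All chain elements from $w$ to $u$ lie in $H$, while $w\in M$ and $u\notin M$. Let $e$ be the last chain element before the first exit from $M$; so $e\in M$ and $e^+\in H\setminus M$. Put $\hat r=c_er_e$, $\kappa_1=q_{e^+}/q_e$, $\kappa_e=q_e/q_w$. Three bounds hold.

First, $\hat r<\kappa_1^{-1/d}\le1$ by (F1).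

Second, $\tilde\pi_e(e^+)\in\Gamma_e\setminus\Gamma^M_e$, since $e\in M$ and $e^+\notin M$. By (S4), (F2) and the first bound, $L_M(e)\le|\tilde\pi_e(e^+)|\ll\kappa_1\hat r<\hat r^{1-d}$.

Third, $\hat r^{d-1}\ll\Delta_H(e)$. To see this, consider the symmetric convex body $\{h\in H:\|\pi_e(h)\|<r_e/2,\ |y_h|<q_e/2\}$. It contains no nonzero $h\in H_{\mathbb Z}$: if $y_h=0$, then $\|\pi_e(h)\|=\|x_h\|\ge1>r_e$; if $y_h\ne0$, then by (2.3) $\|x_h-y_h\theta\|\le\|\pi_e(h)\|+\frac{|y_h|}{q_e}r_e<r_e$ with $0<|y_h|<q_{e^+}$, against (2.1). In the coordinates $(\pi_e(h),y_h)\in H^0\times\mathbb R$ its volume is $\gg r_e^{d-1}q_e$, and $H_{\mathbb Z}$ has covolume $A_H$. Minkowski's convex body theorem gives $r_e^{d-1}q_e\ll A_H$. Multiply by $c_e^{d-1}/q_e$.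

Hence $\hat r\le\rho$, where
$$\rho^{d-1}=C\min\bigl(1,\,L_M(e)^{-1},\,\Delta_H(e)\bigr) \tag{7.2}$$
depends on $e$ and $w$ but not on $\theta$.

**Step 4. Counting $u$ given $e$.** Let $q_u/q_e\in[2^k,2^{k+1})$, $k\ge0$. By (F2), $\tilde\pi_e(u)\in\Gamma_e\setminus\Gamma^M_e$ has norm at most $R_k:=4\sqrt d\,2^k\rho$. So, if any such $u$ exists, $R_k\ge L_M(e)\gg\lambda_{d-1}(\Gamma_e)$ by (S4) and (5.4). Then all factors in (S2) are $\ll R_k/\lambda_i(\Gamma_e)$, and (S1) with the $\ll2^k$ lifts of each image gives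
$$\#\{u\}\ll V_k:=2^{kd}\rho^{d-1}/\Delta_H(e). \tag{7.3}$$
In this case moreover
$$V_k\gg2^k\frac{L_M(e)^{d-1}}{\Delta_H(e)}=2^k\frac{L_M(e)^{d-2}}{\Delta_M(e)}\gg1, \tag{7.4}$$
because $\Delta_M(e)\ll\lambda_{d-2}(\Gamma^M_e)^{d-2}\ll L_M(e)^{d-2}$ by (5.4).

**Step 5. Few points have a distorted quotient.** We must sum $\Psi(u)=1+\log^+s(u)$ and not just count, so we need to know how often $s(u)$ is large. For this we prove a statement about a single lattice.

**Lemma 7.1.** *Let $L\subset\mathbb R^{d-1}\times\mathbb R$ be a lattice of covolume $1/V$, $V\ge v_0>0$, with minima $\nu_1\le\dots\le\nu_d$, and let $\sigma=\nu_d/\nu_1$. For primitive $\hat u=(\hat u_x,\hat u_y)\in L$ with $|\hat u_x|\le1$, $\frac12\le\hat u_y\le1$ let*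
$$L_{\hat u}=\{\hat h_x-\hat h_y\hat u_x/\hat u_y:\hat h\in L\},\qquad s_0(\hat u)=\mathrm{covol}(L_{\hat u})^{1/(d-1)}/\lambda_1(L_{\hat u}).$$
*There is $S_0=S_0(d,v_0)\ge1$ such that for $S\ge S_0$ the number of such $\hat u$ with $s_0(\hat u)\ge S$ is $\ll\sigma^{2d}VS^{-(d-1)}$.*

*Proof.* The idea is that a distorted quotient puts $\hat u$ in a rank-2 sublattice of small covolume, and we count those. As in Section 2.3, $\mathrm{covol}(L_{\hat u})=1/(V\hat u_y)\le2/V$. If $s_0(\hat u)\ge S$, let $\hat h\in L$ give a shortest vector $x$ of $L_{\hat u}$. Then $\hat h-(\hat h_y/\hat u_y)\hat u=(x,0)$, so $|\hat h\wedge\hat u|=|(x,0)\wedge\hat u|\le\sqrt2|x|$. Hence the primitive rank-2 lattice $P=L\cap\mathrm{span}(\hat h,\hat u)$ has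
$$\mathrm{covol}\,P\le\eta:=CV^{-1/(d-1)}/S,$$
and $\eta<\frac18$ for $S\ge S_0(d,v_0)$.

Choose for each such $P$ a Gauss-reduced basis $g_1,g_2$, so $|g_1|\le|g_2|$ and $\mathrm{covol}\,P\ge\frac{\sqrt3}2|g_1||g_2|$. If $\hat u=\pm g_1$, then $|g_2|\ge|g_1|\ge\hat u_y\ge\frac12$ and $\mathrm{covol}\,P\ge\sqrt3/8>\eta$, impossible. So $\hat u$, being primitive, has a nonzero $g_2$-coefficient, and its distance to $\mathbb Rg_1$ is at least $\mathrm{covol}(P)/|g_1|$. Thus $\sqrt2\ge|\hat u|\ge\mathrm{covol}(P)/|g_1|\ge\frac{\sqrt3}2|g_2|$ and $|g_2|<2$. As $g_1,g_2$ realize the minima of $P$ and both are shorter than $2$, (S2) shows that $P$ contains $\ll1/(|g_1||g_2|)$ points of norm $\le\sqrt2$.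

Next we count the $P$ with $|g_1|\in[\alpha,2\alpha)$, $|g_2|\in[\beta,2\beta)$. Let $N(R)$ be the number of nonzero points of $L$ of norm $\le R$. The lattice $P$ is determined by $g_1$ and the class of $g_2$ modulo $\mathbb Zg_1$. Each class contains the vectors $g_2+jg_1$, $|j|\le\beta/\alpha$; there are at least $\beta/\alpha$ of them, of norm $\le4\beta$. So the number of $P$ is $\ll N(2\alpha)N(4\beta)\,\alpha/\beta$. Since $N(R)=0$ for $R<\nu_1$, (S2) gives $N(R)\ll(R/\nu_1)^d\ll\sigma^dVR^d$, using $\nu_1=\nu_d/\sigma$ and $\nu_d\gg V^{-1/d}$.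

Altogether the number of $\hat u$ is
$$\ll\sum_{\alpha\le2\beta,\ \alpha\beta\ll\eta}\sigma^{2d}V^2\alpha^d\beta^d\cdot\frac\alpha\beta\cdot\frac1{\alpha\beta}=\sigma^{2d}V^2\sum\alpha^d\beta^{d-2}\ll\sigma^{2d}V^2\eta^{d-1}\ll\sigma^{2d}VS^{-(d-1)},$$
with dyadic sums. For the middle estimate put $\alpha\beta=h$; then $\alpha^d\beta^{d-2}=\alpha^2h^{d-2}$ with $\alpha^2\le2h$. Summing over $\alpha$ gives $\ll h^{d-1}$; then sum over dyadic $h\ll\eta$. $\square$

**Step 6. The sum of $\Psi$ for given $e$ and $k$.** We rescale so that Lemma 7.1 applies. Suppose some $u$ as in Step 4 exists, and map $h\in H$ to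
$$\hat h=\Bigl(\frac{\tilde\pi_e(h)}{R_k},\ \frac{y_h}{2^{k+1}q_e}\Bigr)\in H^0\times\mathbb R\cong\mathbb R^{d-1}\times\mathbb R .$$
By (F3) the image $L$ of $H_{\mathbb Z}$ has covolume
$$\frac{c_e^{d-1}A_H}{R_k^{d-1}2^{k+1}q_e}=\frac{\Delta_H(e)}{R_k^{d-1}2^{k+1}}\asymp\frac1{V_k}.$$
By (7.4) we may take $v_0$, hence $S_0$, depending only on $d$. Each $u$ of Step 4 maps to a primitive $\hat u$ with $|\hat u_x|\le1$, $\hat u_y\in[\frac12,1)$. Since $\pi_u(h)=\pi_e(h)-\frac{y_h}{q_u}\pi_e(u)$ and $y_h/q_u=\hat h_y/\hat u_y$, we have $L_{\hat u}=\frac{c_e}{R_k}\pi_u(H_{\mathbb Z})$, a homothetic copy of $\Gamma_u$. So $s(u)\asymp s_0(\hat u)$ by (5.3). With $S_1=\max(S_0,\sigma^{2d/(d-1)})$, use (7.3) for $S\le S_1$ and Lemma 7.1 for $S>S_1$: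
$$\sum_u\log^+s_0(\hat u)=\int_1^\infty\#\{u:s_0(\hat u)\ge S\}\frac{dS}S\ll V_k\log S_1+V_k\sigma^{2d}S_1^{-(d-1)}\ll V_k(1+\log\sigma).$$
Hence $\sum_u\Psi(u)\ll V_k(1+\log\sigma)$.

*Bound for $\sigma$.* Let $0\ne h\in H_{\mathbb Z}$. If $\pi_e(h)\ne0$, then $|\hat h|\ge\lambda_1(\Gamma_e)/R_k$. If $\pi_e(h)=0$, then $h\in\mathbb Ze$ and $|\hat h|\ge2^{-k-1}$. So $\nu_1\gg2^{-k}\min(1,\lambda_1(\Gamma_e)/\rho)$. On the other side, $e$ together with lifts $h$, $|y_h|\le q_e/2$, of vectors realizing the minima of $\Gamma_e$ shows $\nu_d\ll2^{-k}(1+\lambda_{d-1}(\Gamma_e)/\rho)$. Hence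
$$\sigma\ll\Bigl(1+\frac{\lambda_{d-1}(\Gamma_e)}\rho\Bigr)\max\Bigl(1,\frac\rho{\lambda_1(\Gamma_e)}\Bigr),$$
a bound independent of $k$. Each quantity is under control:

* $\rho\ll1$ and $\rho^{-(d-1)}\ll\max(1,L_M(e),\Delta_H(e)^{-1})$ by (7.2);
* $\lambda_{d-1}(\Gamma_e)\ll\kappa_e^{1/d}m_{d-1}\ll\kappa_eXm_1^{-(d-1)}$ by (F4), and $L_M(e)=\kappa_e^{1/d}L_M(w)\ll\kappa_e^{1/d}m_{d-1}$;
* $\lambda_1(\Gamma_e)\ge m_1(e)\gg\kappa_e^{-1}m_1^2$ by (F5);
* $\Delta_H(e)=\kappa_e^{-1/d}\Delta_H(w)\gg\kappa_e^{-1/d}m_1^{d-1}$.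

So $\sigma$ is at most a constant times a product of fixed powers of $X,\kappa_e,m_1^{-1}$, and
$$1+\log\sigma\ll(\log X+\log\kappa_e)\,m_1^{-1/2}. \tag{7.5}$$

**Step 7. Summation, and the gain from $\Delta(w)$.** For $e\in M$ in a chain from $w$, including $e=w$, put
$$F(e)=\min\Bigl(1,\frac1{\Delta_H(e)\max(1,L_M(e))}\Bigr),\qquad\text{so that}\qquad\frac{\rho^{d-1}}{\Delta_H(e)}\asymp F(e)$$
by (7.2). For fixed $e$, with $1+\log\sigma$ standing for the $k$-independent bound (7.5),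
$$\sum_u(q_u/q_e)^{-d-\tau}\Psi(u)\ll\sum_{k\ge0}2^{-k(d+\tau)}V_k(1+\log\sigma)=\frac{\rho^{d-1}}{\Delta_H(e)}(1+\log\sigma)\sum_{k\ge0}2^{-k\tau}\ll\frac{F(e)}\tau(1+\log\sigma).$$
Here is the loss $1/\tau$ of Section 4, now multiplied by $F(e)$. By (5.1), $\Delta_H(e)=\kappa_e^{-1/d}\Delta_H(w)$ and $L_M(e)\ge L_M(w)$, so $F(e)\le\kappa_e^{1/d}F(w)$. Summing over $e$ with weight $\kappa_e^{-d-\tau}$, using (7.1) and (7.5), the contribution of $u\in U(w)\setminus M$ is
$$\ll\frac{F(w)}\tau\,m_1^{-(d-2)-\frac12}\sum_{k\ge0}2^{-kd+k(d-1)+k/d}(\log X+k)\ll\frac{F(w)}\tau\,m_1^{-(d-\frac32)}\log X .$$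
It remains to see that $F(w)\ll\min(1,\Delta(w)^{-b})$. We have $\Delta(w)\le C_0m_{d-1}^{d-2}$, so $L_M(w)\asymp m_{d-1}\gg\Delta(w)^{1/(d-2)}$. If $\Delta(w)\ge1$, then $F(w)\le(\Delta_H(w)L_M(w))^{-1}\ll\Delta(w)^{-1-\frac1{d-2}}=\Delta(w)^{-b}$; if $\Delta(w)<1$, use $F(w)\le1$. Together with Step 2 this proves Proposition A. $\square$

## 8. Leaving the hyperplane: proof of Proposition B

Rename the starting node $v$, so that $w$ is free for the next node. Let $H=H_v$, $u\in U(v)$, $\Gamma_u=\tilde\pi_u(H_{\mathbb Z})$ and $m_i=m_i(u)$. For $w\in W(v,u)$ (so $w=u^+\notin H$) put $\alpha=\tilde\pi_u(w)$, $\kappa=q_w/q_u>1$, $\kappa_0=|\alpha|^{d/(d-1)}$. Then $\alpha\in\tilde\Lambda_u\setminus\Gamma_u$, and by (S4) and (5.3)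
$$|\alpha|\ge L_H(u)\gg m_d\gg X^{1/d}\gg1 .$$
The relation (3.2) holds: $m_1(w)\asymp\kappa^{-(d-1)/d}|\alpha|$ and $\kappa\gg\kappa_0$.

**Step 1. A lower bound for $\Delta(w)$.** The potential $\varphi(w)$ involves $\Delta(w)$, so we express it in terms of $\alpha$. Let $D_\alpha$ be the minimal covolume of a primitive rank-$(d-1)$ sublattice of $\tilde\Lambda_u$ containing $\alpha$. It is attained, since by (S4) these covolumes are $X|\xi|$ with $\xi\in\tilde\Lambda_u^*$. Then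
$$\Delta(w)\gg\kappa^{-1/d}D_\alpha. \tag{8.1}$$
Indeed let $a_1,\dots,a_{d-1}$ be independent vectors realizing the first $d-1$ minima of $\tilde\Lambda_w$, and let $a'=\tilde\pi_w(u)\ne0$; by (3.2), $|a'|\ll m_1(w)$. By exchange, for some $i_0$ the set $\{a'\}\cup\{a_i\}_{i\ne i_0}$ is independent, and the product of its norms is $\ll m_1(w)\Delta(w)/m_{i_0}(w)\le\Delta(w)$. Together with $w$, lifts of these vectors ($u$ being the lift of $a'$) span a rational $H^*$ of dimension $d$ containing $w$ and $u$, and $\Delta_{H^*}(w)\ll\Delta(w)$ by (S1). By (5.1), $\Delta_{H^*}(u)=\kappa^{1/d}\Delta_{H^*}(w)$. The lattice $\tilde\pi_u(H^*_{\mathbb Z})$ is primitive in $\tilde\Lambda_u$ and contains $\alpha$, so $D_\alpha\le\Delta_{H^*}(u)\ll\kappa^{1/d}\Delta(w)$.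

**Step 2. Summing over $\kappa$.** For fixed $\alpha$ we repeat the summation of Section 3 with the weight $\varphi(w)$. Let $\kappa\in[2^j\kappa_0,2^{j+1}\kappa_0)$; only integers $j\ge-C$ occur, with $\ll2^j\kappa_0$ values of $\kappa$ each. Then $m_1(w)\asymp2^{-j(d-1)/d}$ and, by (8.1), $\Delta(w)\gg2^{-j/d}|\alpha|^{-1/(d-1)}D_\alpha$. So, constants absorbing $-C\le j<0$,
$$\varphi(w)\ll2^{j(d-1)(d-\frac32)/d}\bigl[1+\tau^{-1}2^{jb/d}f(\alpha)\bigr],\qquad f(\alpha):=\min\bigl(1,(D_\alpha|\alpha|^{-1/(d-1)})^{-b}\bigr).$$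
After multiplication by $\kappa^{-d-\tau}$ and the number of values, the exponent of $2^j$ for $j\ge0$ is at most
$$1-d+\frac{(d-1)(d-\frac32)+b}d=\frac{-\frac32(d-1)+b}d<0,$$
since $b=2$ for $d=3$ and $b\le\frac32$ for $d\ge4$. So the sum over $j$ converges. As $\kappa_0^{1-d-\tau}=|\alpha|^{-d-\frac d{d-1}\tau}\ll|\alpha|^{-d-\tau}$,
$$\sum_{w\in W(v,u)}\kappa^{-d-\tau}\varphi(w)\ll\sum_\alpha|\alpha|^{-d-\tau}\bigl[1+\tau^{-1}f(\alpha)\bigr], \tag{8.2}$$
the sum on the right over $\alpha\in\tilde\Lambda_u\setminus\Gamma_u$. Split $|\alpha|\in[R,2R)$ dyadically. Only $R\ge\frac12L_H(u)\gg m_d\gg1$ occurs, and by (S2) there are $\ll R^d/X$ such $\alpha$. Put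
$$E_R=\frac X{R^d}\sum_{|\alpha|\in[R,2R),\ \alpha\notin\Gamma_u}f(\alpha),$$
an average of $f$; as $f\le1$, $E_R\ll1$. The right side of (8.2) is
$$\ll\frac1X\sum_RR^{-\tau}+\frac1{X\tau}\sum_RR^{-\tau}E_R\ll\frac1{X\tau}\Bigl[1+\sum_{R\gg m_d}R^{-\tau}E_R\Bigr]. \tag{8.3}$$
The first term is the transversal cost of Section 3. It remains to show that $E_R$ is small except for a few $R$.

**Step 3. The size of $D_\alpha$, and how many $\alpha$ share a sublattice.** Let $|\alpha|\in[R,2R)$, $\alpha\notin\Gamma_u$, and let $\Gamma'_\alpha\ni\alpha$ attain $D_\alpha$; then $\Gamma'_\alpha\ne\Gamma_u$. Let $\alpha_0$ be the primitive vector with $\alpha\in\mathbb Z\alpha_0$, determined up to sign, so $|\alpha_0|<2R$. Let $\Lambda'$ be the orthogonal projection of $\tilde\Lambda_u$ along $\alpha$, of rank $d-1$ and covolume $X/|\alpha_0|$, with minima $\mu_i$, and let $G$ be the image of $\Gamma'_\alpha$. Primitive rank-$(d-2)$ sublattices of $\Lambda'$ correspond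 to primitive rank-$(d-1)$ sublattices of $\tilde\Lambda_u$ containing $\alpha$. So $G$ has minimal covolume among the former, and $\mathrm{covol}\,G=D_\alpha/|\alpha_0|$.

*Upper bound for $D_\alpha$.* A shortest vector of $\Lambda'^*$ has norm $\ll(|\alpha_0|/X)^{1/(d-1)}$. By (S4), $\mathrm{covol}\,G\ll\frac X{|\alpha_0|}\bigl(\frac{|\alpha_0|}X\bigr)^{1/(d-1)}=(X/|\alpha_0|)^{(d-2)/(d-1)}$, so
$$D_\alpha\ll R^{\frac1{d-1}}X^{\frac{d-2}{d-1}}. \tag{8.4}$$

*Points in $\Gamma'_\alpha$.* By minimality and Hadamard, $\prod_{i\le d-2}\lambda_i(G)\asymp\mathrm{covol}\,G\le\mu_1\cdots\mu_{d-2}$. Since $\lambda_i(G)\ge\mu_i$, this gives $\lambda_{d-2}(G)\ll\mu_{d-2}$. The projections of vectors realizing $m_1,\dots,m_{d-1}$ span dimension $\ge d-2$, so $\mu_{d-2}\le m_{d-1}\ll R$. Lift vectors realizing the minima of $G$ to $\Gamma'_\alpha$ with component along $\alpha$ at most $|\alpha_0|/2<R$, and add $\alpha_0$: this shows $\lambda_{d-1}(\Gamma'_\alpha)\ll R$.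 By (S2) and (S1), $\Gamma'_\alpha$ has $\ll R^{d-1}/D_\alpha$ points of norm $\le2R$.

**Step 4. Counting the sublattices.** Here we use that $\Gamma'\ne\Gamma_u$. Let $\Gamma'\ne\Gamma_u$ be a primitive rank-$(d-1)$ sublattice of $\tilde\Lambda_u$, corresponding to $\pm\xi\in\tilde\Lambda_u^*$ with $|\xi|=\mathrm{covol}(\Gamma')/X$. Let $\xi_0$ correspond to $\Gamma_u$, so $|\xi_0|=1/L_H(u)\ll1/m_d$ by (5.3). As $\xi,\xi_0$ are independent, (S3) gives $\max(|\xi|,|\xi_0|)\ge\lambda_2(\tilde\Lambda_u^*)\ge1/m_{d-1}$. If $|\xi|<1/m_{d-1}$, then $1/m_{d-1}\le|\xi_0|\ll1/m_d$, and $|\xi|\ge\lambda_1(\tilde\Lambda_u^*)\ge1/m_d\gg1/m_{d-1}$. So in all cases $|\xi|\gg1/m_{d-1}$.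

Let $y=D/X$. The number of $\Gamma'\ne\Gamma_u$ of covolume $\le2D$ is therefore $0$ unless $y\gg1/m_{d-1}$, and then, by (S2) for $\tilde\Lambda_u^*$, (S3) and $\prod m_i\asymp X$, it is
$$\ll\prod_{i=1}^d(1+ym_i)\ll y^dX\prod_{i=1}^d\Bigl(1+\frac1{ym_i}\Bigr)\ll y^dX\Bigl(1+\frac1{ym_1}\Bigr)^{d-2}, \tag{8.5}$$
the factors $i=d-1,d$ being $\ll1$.

**Step 5. The bound for $E_R$.** We combine the two counts over dyadic values $D$ of $D_\alpha$. Put
$$y_{\max}=(R/X)^{1/(d-1)},\qquad z=y/y_{\max},\qquad Y_R=y_{\max}m_1 .$$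
Since $Xy_{\max}=R^{1/(d-1)}X^{(d-2)/(d-1)}$, (8.4) says that only $z\ll1$ occurs. For dyadic $D$, each $\alpha$ with $D_\alpha\in[D,2D)$ lies in one of the lattices counted in (8.5), and each of these has $\ll R^{d-1}/D=R^{d-1}/(yX)$ relevant points. Their contribution to $E_R$ is
$$\ll\frac X{R^d}\cdot\frac{R^{d-1}}{yX}\cdot y^dX\Bigl(1+\frac1{ym_1}\Bigr)^{d-2}\min\bigl(1,(DR^{-\frac1{d-1}})^{-b}\bigr)=z^{d-1}\Bigl(1+\frac1{zY_R}\Bigr)^{d-2}\min\bigl(1,z^{-b}X^{-1}\bigr).$$
Here we used $\frac XRy^{d-1}=z^{d-1}$, $ym_1=zY_R$, $DR^{-1/(d-1)}=zX^{(d-2)/(d-1)}$ and $b\,\frac{d-2}{d-1}=1$: this is where the choice of $b$ produces exactly $X^{-1}$. As $D$ runs over powers of $2$, $z\ll1$ runs over a geometric progression of ratio $2$. Expand $(1+\frac1{zY_R})^{d-2}\ll1+(zY_R)^{-(d-2)}$: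

* $\sum_zz^{d-1}\min(1,z^{-b}X^{-1})\ll X^{-1}\log X$. For $d=3$, $b=2$, this is $\sum\min(z^2,X^{-1})$, with $\ll\log X$ values $z\ge X^{-1/2}$ and a geometric tail. For $d\ge4$ it is at most $X^{-1}\sum z^{d-1-b}\ll X^{-1}$, as $d-1-b>0$.
* $Y_R^{-(d-2)}\sum_zz\min(1,z^{-b}X^{-1})\ll Y_R^{-(d-2)}$.

Hence
$$E_R\ll\min\bigl(1,\ X^{-1}\log X+Y_R^{-(d-2)}\bigr). \tag{8.6}$$

**Step 6. Summing over $R$.** We use $E_R\ll1$ where $Y_R\le1$ and (8.6) elsewhere. As $R\gg1$, $R^{-\tau}\ll1$ and $\sum_RR^{-\tau}\ll1/\tau$, so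
$$\sum_{R\gg m_d}R^{-\tau}E_R\ll\frac{\log X}{X\tau}+\#\{R\text{ dyadic}:R\gg m_d,\ Y_R\le1\}+\sum_{R:\,Y_R>1}Y_R^{-(d-2)} .$$
Now $Y_R\le1$ means $R\le Xm_1^{-(d-1)}$, so the middle term is $\ll1+\log^+\frac X{m_dm_1^{d-1}}$. Since $Y_R\propto R^{1/(d-1)}$ grows geometrically along dyadic $R$ and $d-2\ge1$, the last sum is $\ll1$. By (S4), $m_d\ge L_H(u)=X/\Delta_H(u)$, so
$$\log^+\frac X{m_dm_1^{d-1}}\le\log^+\bigl(\Delta_H(u)m_1^{-(d-1)}\bigr)=(d-1)\log^+s(u).$$
This is why $\Psi$ was defined as it was. Inserting everything in (8.3),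
$$\sum_{w\in W(v,u)}(q_w/q_u)^{-d-\tau}\varphi(w)\ll\frac1{X\tau}\Bigl[\Psi(u)+\frac{\log X}{X\tau}\Bigr]\le\frac1{X\tau}\Bigl[1+\frac{\log X}{X\tau}\Bigr]\Psi(u),$$
because $\Psi\ge1$. This is Proposition B. With Proposition A and Section 6, Theorem 4.1 is proved, and with it Corollary 4.2. $\blacksquare$
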